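# Properly colored Hamiltonian cycles in complete graphs with regular color classes

## Cycles that alternate between a matching and a dense graph

Take a vertex set $V$ with $|V|=2m$, a perfect matching $M$ on $V$, and a graph $B$ on $V$ that contains no edge of $M$. Everything in these notes turns on cycles that use an edge of $M$, then an edge of $B$, then an edge of $M$, and so on, through all of $V$.

We write $x\sim y$ for $xy\in B$. The **$M$-partner** of a vertex is its neighbor in $M$. All degrees are taken in $B$ unless said otherwise: $d(x)$ is the number of $B$-neighbors of $x$, $d_Y(x)$ is the number of those lying in $Y$ (for a path $P$ we write $d_P$ for $d_{V(P)}$), and $\delta(B)$ is the minimum degree.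

**Definition.** An *alternating path* is a path $v_1v_2\dots v_{2r}$ ($r\ge 1$) with $v_{2i-1}v_{2i}\in M$ and $v_{2i}v_{2i+1}\in B$. So it begins and ends with an edge of $M$. An *alternating cycle* is such a path for which also $v_{2r}\sim v_1$.

In an alternating cycle $r\ge2$, because $v_1v_2\in M$ is not in $B$. The vertex set of an alternating path or cycle is a union of edges of $M$, so a vertex lies outside it if and only if its $M$-partner does. The smallest alternating path is a single edge of $M$.

**Main Lemma.** Let $|V|=2m$ with $m\ge 1$, let $M$ be a perfect matching on $V$, and let $B$ be a graph on $V$ containing no edge of $M$, with $\delta(B)\ge m$. Then there is a Hamiltonian cycle on $V$ whose edges are alternately in $M$ and in $B$ (so it contains $M$).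

Two small cases show what is being asked. A vertex has at most $2m-2$ possible $B$-neighbors (not itself, not its partner), so $m\le 2m-2$ and the hypothesis forces $m\ge 2$. If $m=2$ and $M=\{12,34\}$, then $\delta(B)\ge2$ forces $B=\{13,14,23,24\}$, and $1\,2\,3\,4\,1$ alternates. If $m=3$ and we ask only $\delta(B)\ge 2$, the conclusion can fail: let $B$ be two disjoint triangles and let $M$ join them by three edges. A Hamiltonian alternating cycle would contain all three edges of $M$, hence would pass from one triangle to the other an odd number of times, which a closed curve cannot do.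

What this is for: suppose the edges of a complete graph are colored, and $T$ is a set of colors. If every edge of $M$ has a color in $T$ and every edge of $B$ has a color outside $T$, then on a cycle alternating between $M$ and $B$ any two consecutive edges have different colors, whatever the coloring does inside $T$ and outside $T$. The lemma converts a degree condition into a cycle with no two adjacent edges of the same color.

## Complete graphs in which every color has the same degree

**Definition.** A *$c$-edge-colored complete regular graph* is a complete graph $K_n$ whose edges are colored with $c$ colors so that every vertex is incident with exactly $d\ge1$ edges of each color. Then $n=cd+1$.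

**Definition.** A cycle is *properly edge-colored* (PC) if every two adjacent edges of the cycle receive different colors. A PC path is defined in the same way.

The paper "Cycles and paths in edge-colored graphs with given degrees" contains the following as Conjecture 2.4: *any $c$-edge-colored complete regular graph, $c\ge3$, has a properly edge-colored Hamiltonian cycle.* We prove that this is true, in a slightly stronger form. Write $c(xy)$ for the color of $xy$. For a set $T$ of $t$ colors, let $G_T$ be the spanning graph of all edges with color in $T$; it is $td$-regular. For a graph $G$, let the *deficiency* $\operatorname{def}(G)$ be the number of vertices missed by a maximum matching. For example, $\operatorname{def}(C_7)=1$, and three disjoint triangles have deficiency $3$.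

**Theorem 1.** Every $c$-edge-colored complete regular graph with $c\ge 3$ has a PC Hamiltonian cycle. Moreover, if $d\ge 2$, there is a set $T$ of at most $(c-1)/2$ colors and a PC Hamiltonian cycle whose $T$-colored edges form a maximum matching of $G_T$ missing at most $3$ vertices.

Some cases can be done at once.

*The case $c=2$.* Here $n=2d+1$ is odd, while a PC cycle in two colors alternates and so has even length. There is never a PC Hamiltonian cycle, and $c\ge3$ is necessary.

*The case $d=1$.* Any two adjacent edges have different colors and $n=c+1\ge4$, so every Hamiltonian cycle is PC. This settles Theorem 1 for $d=1$.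

*An instance with $c=3$, $d=2$.* Color $K_7$ on $\mathbb Z_7$ by cyclic distance $1,2,3$. The cycle $1\,2\,0\,3\,4\,6\,5\,1$ has colors $1,2,3,1,2,1,3$, so it is PC.

For $d\ge2$, the natural plan is to let $M$ be a perfect matching in color $1$ and $B$ all edges of the other colors. Then $\delta(B)=(c-1)d$, and for $c\ge3$ this is at least $(cd+1)/2=n/2$: the inequality says $(c-2)d\ge1$. So the Main Lemma would finish, if color $1$ had a perfect matching. The plan stops exactly there. For odd $n$ no perfect matching exists, and a single color class may even be far from having one. Take $d=2$ and $c\equiv1\pmod 3$, $c\ge4$, so that $3$ divides $n=2c+1$. Let color $1$ be $n/3$ disjoint triangles. The remaining edges form a $2(c-1)$-regular graph, which by Petersen's theorem (every $2k$-regular graph decomposes into $k$ spanning $2$-regular subgraphs) splits into $c-1$ further color classes. Color $1$ has deficiency $(2c+1)/3$, which is unbounded.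

The way out is to merge colors. With $T$ a set of roughly half the colors, $G_T$ is regular of degree roughly $n/2$, and such a graph has very small deficiency. The edges outside $T$ must still have degree at least about $n/2$, so $T$ must stay slightly below half. These two demands are compatible, up to a bounded number of missed vertices, which are then put back by a path inserted in the cycle. The Main Lemma comes first.

## Crossing pairs, and where Dirac's argument stops

**Claim 1.** *Let $P=x_1\dots x_{2l}$ be an alternating path such that no alternating cycle has vertex set $V(P)$. Let*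
$$e=\#\{2\le i\le l-1: x_1\sim x_{2i}\},\qquad e'=\#\{2\le i\le l-1: x_{2l}\sim x_{2i-1}\}.$$
*Then*
$$d_P(x_1)+d_P(x_{2l})\le (l-1)+e+e'\le 3(l-1). \tag{1}$$

*Proof.* If $l=1$, then $x_1x_2\in M$ is not in $B$, and all terms are $0$. Let $l\ge2$. Then $x_1\not\sim x_{2l}$, since otherwise $P$ closes up. For $1\le i\le l-1$ we cannot have both $x_1\sim x_{2i+1}$ and $x_{2l}\sim x_{2i}$, since otherwise
$$x_1x_2\dots x_{2i}\,x_{2l}\,x_{2l-1}\dots x_{2i+1}\,x_1$$
is an alternating cycle on $V(P)$: the two new edges join an end of an edge of $M$ to an end of an edge of $M$, and the section from $x_{2l}$ back to $x_{2i+1}$ begins and ends with an edge of $M$. So the adjacencies $x_1\sim x_{2i+1}$ and $x_{2l}\sim x_{2i}$ with $1\le i\le l-1$ number at most $l-1$ in total. What else is there? The vertex $x_1$ may be adjacent to $x_{2i}$; here $i=1$ is excluded because $x_1x_2\in M$, and $i=l$ because $x_1\not\sim x_{2l}$, so these are counted by $e$. Likewise $x_{2l}$ may be adjacent to $x_{2i-1}$, with $i=1$ and $i=l$ excluded, counted by $e'$. Finally $e,e'\le\max(0,l-2)\le l-1$. $\square$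

This is the argument one would use for Dirac's theorem. Suppose we have an alternating path through all of $V$, and no Hamiltonian alternating cycle. By (1) with $l=m$, $2m\le (m-1)+e+e'$, that is,
$$e+e'\ge m+1. \tag{2}$$
Since $e+e'\le 2(m-2)$, this is a contradiction when $m\le4$, so for $m\le 4$ the lemma will follow as soon as we have a spanning alternating path. For $m\ge5$ the inequality (2) is not contradictory. The adjacencies $x_1\sim x_{2i}$ are wasted in Dirac's count: they do not help to close the whole path. But each of them closes an initial piece, $x_1\dots x_{2i}x_1$, and (2) says there are many. So a long alternating cycle exists, and the rest of the proof studies how the few remaining vertices attach to a longest one.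

## An alternating path through all vertices

**Claim 2.** *Under the hypotheses of the Main Lemma, there is an alternating path covering $V$.*

**Purpose.** Claim 1 needs a spanning path to work on. We compare a longest alternating path with a longest one outside it.

*Proof.* Let $Q=v_1\dots v_{2t}$ be a longest alternating path and suppose $O=V\setminus V(Q)\neq\emptyset$. As $O$ is a union of edges of $M$, it contains alternating paths. Let $R$ be a longest one inside $O$, with ends $o,o'$ and $2\lambda$ vertices, where $1\le\lambda\le t$.

If $o\sim z$ with $z\in O\setminus V(R)$, then the partner $z'$ of $z$ is also in $O\setminus V(R)$, and $z'\,z\,o\cdots o'$ is a longer alternating path in $O$. So all $B$-neighbors of $o$ in $O$ lie in $R$, and neither $o$ nor its partner is among them: $d_O(o)\le 2\lambda-2$. In the same way $d_O(o')\le 2\lambda-2$.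

Now count adjacencies to $Q$. Let $E=\{i:o\sim v_{2i}\}\subseteq[1,t]$ and $D=\{j:o'\sim v_{2j+1}\}\subseteq[0,t-1]$. No alternating path has more than $t$ edges of $M$.

- If $i\in E$, the path $v_1\dots v_{2i}\,o\cdots o'$ has $i+\lambda$ edges of $M$, so $i\le t-\lambda$.
- If $j\in D$, the path $o\cdots o'\,v_{2j+1}\dots v_{2t}$ has $\lambda+t-j$ edges of $M$, so $j\ge\lambda$. Hence $D\subseteq[\lambda,t-1]$.
- If $i\in E$, $j\in D$ and $i\le j$, the path $v_1\dots v_{2i}\,o\cdots o'\,v_{2j+1}\dots v_{2t}$ has $i+\lambda+t-j$ edges of $M$, so $j-i\ge\lambda$.

By the third item $D$ is disjoint from $E+\{0,\dots,\lambda-1\}$, and by the first item this sumset lies in $[1,t-1]$. So does $D$, by the second item. If $E\ne\emptyset$, a sum of $E$ with an interval of $\lambda$ integers has at least $|E|+\lambda-1$ elements, so $|D|\le(t-1)-(|E|+\lambda-1)$. If $E=\emptyset$, then $|D|\le t-\lambda$. In both cases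
$$|E|+|D|\le t-\lambda .$$
Reversing $R$ exchanges $o$ and $o'$ and gives the same bound for the remaining adjacencies, namely $o'\sim v_{2i}$ and $o\sim v_{2j+1}$. Therefore
$$d(o)+d(o')\le 2(t-\lambda)+2(2\lambda-2)=2t+2\lambda-4\le 2m-4,$$
because $t+\lambda\le m$. But $d(o)+d(o')\ge2m$, a contradiction. $\square$

## A cycle through more than half of the vertices

From here to the end of the proof of the Main Lemma, **suppose there is no Hamiltonian alternating cycle**. We look for a contradiction.

**Claim 3.** *There is an alternating cycle on $2k$ vertices with $k\ge(m+3)/2$.*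

*Proof.* Take a spanning alternating path $v_1\dots v_{2m}$ from Claim 2. By Claim 1, (2) holds. Reversing the path exchanges $e$ and $e'$ (the index $i$ becomes $m+1-i$, which maps $[2,m-1]$ to itself), so we may assume $e\ge(m+1)/2$. There are $e$ indices $i\in[2,m-1]$ with $v_1\sim v_{2i}$, so the largest of them satisfies $i\ge e+1\ge(m+3)/2$. Then $v_1\dots v_{2i}v_1$ is an alternating cycle. $\square$

Fix a longest alternating cycle
$$C=a_1b_1a_2b_2\dots a_kb_k,\qquad a_ib_i\in M,\quad b_ia_{i+1}\in B,\quad\text{indices in }\mathbb Z_k .$$
Let $H=V\setminus V(C)$ and $|H|=2h$, so $m=k+h$. Since $C$ is not Hamiltonian, $h\ge1$. By Claim 3, $k-h=2k-m\ge3$; what we use of this is $h<k$. For $z\in H$ put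
$$\alpha(z)=\{i:z\sim a_i\},\qquad \beta(z)=\{i:z\sim b_i\}.$$

*Reversal symmetry.* Put $a_i^*=b_{-i}$ and $b_i^*=a_{-i}$. Then $a_i^*b_i^*\in M$, and $b_i^*a_{i+1}^*=a_{-i}b_{-i-1}\in B$. So $C$ read backward has the same form with the $a$'s and $b$'s interchanged, and $\alpha,\beta$ trade places up to $i\mapsto -i$. Any statement proved below can be used with $a$ and $b$ interchanged in this way.

## How a path outside the longest cycle can attach to it

Let $R$ be an alternating path in $H$ with $2\lambda$ vertices and ends $x,y$. Here $\lambda\le h<k$. The next three claims record which attachments would create a longer cycle.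

**Claim 4.** *If $i\in\beta(x)$ and $j\in\alpha(y)$, then $j\notin i+\{1,\dots,\lambda\}$.*

*Proof.* Suppose $j=i+1+\delta$ with $0\le\delta\le\lambda-1\le h-1<k-1$. Going forward on $C$, the part strictly between $b_i$ and $a_j$ is $a_{i+1}b_{i+1}\dots a_{j-1}b_{j-1}$, with $\delta$ edges of $M$. Replace it by $R$, using the edges $b_ix$ and $ya_j$. We obtain an alternating cycle with $k-\delta+\lambda>k$ edges of $M$, contradicting the choice of $C$. $\square$

**Claim 5.** *If $\beta(x)\neq\emptyset\ne\alpha(y)$, then $|\beta(x)|+|\alpha(y)|\le k-\lambda+1$.*

*Proof.* Let $U_j=\beta(x)+\{1,\dots,j\}\subseteq\mathbb Z_k$. By Claim 4, $U_\lambda$ misses the nonempty set $\alpha(y)$, so $U_\lambda\neq\mathbb Z_k$. We have $U_{j+1}=U_j\cup(U_j+1)$. If $U_{j+1}=U_j$ for some $j<\lambda$, then the nonempty set $U_j$ is closed under adding $1$, so $U_j=\mathbb Z_k$, which is impossible as $U_j\subseteq U_\lambda$. So the size grows at each step, and $|U_\lambda|\ge|U_1|+\lambda-1=|\beta(x)|+\lambda-1$. As $\alpha(y)$ is disjoint from $U_\lambda$, $|\alpha(y)|\le k-|\beta(x)|-\lambda+1$. $\square$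

**Claim 6.** *If $i\in\alpha(x)$, $j\in\alpha(y)$ and $i\ne j$, then $b_{i-1}\not\sim b_{j-1}$.*

*Proof.* Delete $b_{i-1}a_i$ and $b_{j-1}a_j$ from $C$. Two arcs remain, $a_i\dots b_{j-1}$ and $a_j\dots b_{i-1}$, each beginning and ending with an edge of $M$. If $b_{i-1}\sim b_{j-1}$, then
$$b_{j-1}\cdots a_i\;x\cdots y\;a_j\cdots b_{i-1}\;b_{j-1}$$
is an alternating cycle on $2k+2\lambda$ vertices, a contradiction. $\square$

## The ends of a longest outside path see only one side of the cycle

Let $P=x_1\dots x_{2l}$ be *any* longest alternating path in $H$. Set $x=x_1$, $y=x_{2l}$; here $1\le l\le h<k$.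

**Claim 7.** *If $i\in\alpha(x_1)$, then $b_{i-1}\not\sim x_{2s}$ for all $s$. If $i\in\alpha(x_{2l})$, then $b_{i-1}\not\sim x_{2s-1}$ for all $s$.*

*Proof.* If $i\in\alpha(x_1)$ and $b_{i-1}\sim x_{2s}$, consider the subpath $x_1\dots x_{2s}$ with its ends taken in the order $x_{2s},x_1$. We have $i-1\in\beta(x_{2s})$ and $i=(i-1)+1\in\alpha(x_1)$, contradicting Claim 4. For the second statement use the subpath $x_{2s-1}\dots x_{2l}$: now $i-1\in\beta(x_{2s-1})$ and $i\in\alpha(x_{2l})$. $\square$

**Claim 8.** *The vertices $x$ and $y$ have no $B$-neighbors in $H\setminus V(P)$. Hence $d_H(x),d_H(y)\le 2l-2$, and*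
$$|\alpha(z)|+|\beta(z)|\ge k+h-2l+2\ge k-l+2>0\qquad\text{for } z\in\{x,y\}. \tag{3}$$

*Proof.* A neighbor $z\in H\setminus V(P)$ of an end would let us lengthen $P$ by $z$ and its partner, as in Claim 2. Inside $P$ a vertex has at most $2l-2$ neighbors. Then $|\alpha(z)|+|\beta(z)|=d(z)-d_H(z)\ge m-(2l-2)$, and $h\ge l$, $k>l$. $\square$

**Claim 9.** *Either $\beta(x)=\beta(y)=\emptyset$ ("type $a$") or $\alpha(x)=\alpha(y)=\emptyset$ ("type $b$").*

*Proof.* Suppose all four sets are nonempty. Claim 5 with $R=P$, in both orders of the ends, gives $|\beta(x)|+|\alpha(y)|\le k-l+1$ and $|\beta(y)|+|\alpha(x)|\le k-l+1$. With Claim 8,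
$$d(x)+d(y)\le 2(k-l+1)+2(2l-2)=2k+2l-2<2k+2h=2m,$$
a contradiction. So one set is empty. Exchanging $x,y$ and reversing $C$ if necessary, let it be $\beta(x)$. By (3), $\alpha(x)\ne\emptyset$. If $\beta(y)\neq\emptyset$, then Claim 5 gives $|\alpha(x)|\le k-l+1-|\beta(y)|\le k-l$, so
$$d(x)\le (k-l)+(2l-2)=k+l-2<m,$$
a contradiction. Hence $\beta(y)=\emptyset$. $\square$

By (3) no pair of ends has both types.

## Counting the neighbors of one vertex of the cycle

We finish the Main Lemma. The aim in most cases is to find a vertex $b_{i-1}$ with too few neighbors. Two cases arise, according to whether a longest outside path can be closed up on its own vertex set.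

**Case 1: for some longest alternating path $P$ in $H$, an alternating cycle $C'$ has vertex set $V(P)$.** Relabel: $C'=x_1\dots x_{2l}$ with $x_{2s-1}x_{2s}\in M$, indices mod $2l$, and $l\ge2$. For every $s\in\mathbb Z_l$, going along $C'$ from $x_{2s+1}$ forward to $x_{2s}$ omits only the $B$-edge $x_{2s}x_{2s+1}$, and gives an alternating path on $2l$ vertices, that is, a longest one in $H$. So Claims 8 and 9 apply to each pair $f_s=(x_{2s},x_{2s+1})$. Each vertex of $V(P)$ is in such a pair, so no vertex of $V(P)$ has a $B$-neighbor in $H\setminus V(P)$.

*Case 1a: both types occur among the pairs $f_s$.* Going around the cyclic sequence we find $s$ with $f_s$ of type $a$ and $f_{s-1}$ of type $b$. Recall $f_{s-1}=(x_{2s-2},x_{2s-1})$. The part of $C'$ from $x_{2s+1}$ forward to $x_{2s-2}$ leaves out only the edge $x_{2s-1}x_{2s}$ of $M$, so it is an alternating path with $\lambda=l-1\ge1$ edges of $M$. As $f_{s-1}$ has type $b$, $\alpha(x_{2s-2})=\emptyset$, and (3) gives $|\beta(x_{2s-2})|\ge k-l+2>0$. As $f_s$ has type $a$, $|\alpha(x_{2s+1})|\ge k-l+2>0$. Claim 5 applied to this path gives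
$$|\beta(x_{2s-2})|+|\alpha(x_{2s+1})|\le k-(l-1)+1=k-l+2,$$
a contradiction, since each summand is already at least $k-l+2>0$.

*Case 1b: all pairs have the same type.* By reversal symmetry let it be type $a$. Then there is no $B$-edge between $V(P)$ and the $b$'s. Take $x=x_1$ and $y=x_{2l}$, the ends of the longest path $x_1\dots x_{2l}$, and choose $i\in\alpha(x)$, which is nonempty by (3). Count the neighbors of $b_{i-1}$:

- among the $a$'s, at most $k-1$, because $a_{i-1}$ is its $M$-partner;
- among the $b$'s, at most $k-|\alpha(y)|$: by Claim 6 it is not adjacent to $b_{j-1}$ for $j\in\alpha(y)$, $j\neq i$, and if $i\in\alpha(y)$, then $b_{i-1}$ is not adjacent to itself. By (3), $|\alpha(y)|\ge k+h-2l+2$, so this is at most $2l-h-2$;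
- in $V(P)$, none;
- in $H\setminus V(P)$, at most $2(h-l)$.

Hence $d(b_{i-1})\le (k-1)+(2l-h-2)+(2h-2l)=k+h-3<m$, a contradiction.

**Case 2: no alternating cycle has vertex set $V(P)$, where $P=x_1\dots x_{2l}$ is a longest alternating path in $H$.** By Claim 9 and reversal symmetry let $P$ be of type $a$. Put $X=\alpha(x)$ and $Y=\alpha(y)$. Here Claim 1 bounds the degrees inside $P$ better than before. Since $x,y$ have no neighbors in $H\setminus V(P)$ or among the $b$'s,
$$|X|+|Y|\ge 2m-\big(d_P(x)+d_P(y)\big)\ge 2(k+h)-3(l-1).$$
This exceeds $k$, because $k+2h>3l$ (recall $k>h\ge l$). As $X,Y\subseteq\mathbb Z_k$, there is some $i\in X\cap Y$. Also the larger of $X,Y$ has at least half of the sum, so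
$$|X\cup Y|\ge k+h-\tfrac{3l-3}{2}.$$
Now look at $b_{i-1}$. Since $i\in X$, Claim 6 forbids $b_{i-1}\sim b_{j-1}$ for $j\in Y$; since $i\in Y$, Claim 6 (with the ends exchanged) forbids it for $j\in X$; and $j=i$ is the vertex itself. Since $i\in\alpha(x_1)$ and $i\in\alpha(x_{2l})$, Claim 7 says that $b_{i-1}$ has no neighbor in $V(P)$ at all. Therefore
$$d(b_{i-1})\le(k-1)+\big(k-|X\cup Y|\big)+2(h-l)\le k+h-\tfrac l2-\tfrac52<m,$$
a contradiction. This proves the Main Lemma. $\blacksquare$

## The deficiency of a regular graph

To use the lemma we need matchings of $G_T$. The tool is the Tutte–Berge formula: for every graph $G$,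
$$\operatorname{def}(G)=\max_{S\subseteq V(G)}\big(o(G-S)-|S|\big),$$
where $o(G-S)$ is the number of components of $G-S$ of odd order. For three disjoint triangles the maximum is $3$, attained at $S=\emptyset$.

**Lemma 2.** Let $G$ be an $r$-regular graph on $n$ vertices, $r\ge1$, and let $q=\lfloor n/(r+1)\rfloor$. Then $\operatorname{def}(G)\equiv n\pmod 2$ and $\operatorname{def}(G)\le q$. If $r$ is odd, $\operatorname{def}(G)\le\max(0,q-1)$.

*Proof.* A matching covers an even number of vertices, which gives the parity. Fix $S$. Let $q_s$ be the number of odd components of $G-S$ of order at most $r$, and $q_b$ the number of those of order at least $r+1$. Clearly $q_b\le q$.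

In a component of order $s\le r$ each vertex has at most $s-1$ neighbors inside, so it sends at least $r-s+1$ edges to $S$. The component sends at least $s(r-s+1)\ge r$ edges to $S$, because $s(r-s+1)-r=(s-1)(r-s)\ge0$. On the other hand $S$ receives at most $r|S|$ edges. So $q_s\le|S|$, and $o(G-S)-|S|=q_s+q_b-|S|\le q_b\le q$.

Let $r$ be odd. For an odd component $K$ the number $r|K|=2e(K)+e(K,S)$ is odd, where $e(K)$ counts edges inside $K$ and $e(K,S)$ edges from $K$ to $S$. So $e(K,S)\ge1$: large components also use edges to $S$. Thus $rq_s+q_b\le r|S|$. If $q_b\ge1$, then $q_s<|S|$, so $q_s\le|S|-1$ and $o(G-S)-|S|\le q_b-1\le q-1$. If $q_b=0$, then $o(G-S)-|S|=q_s-|S|\le0$. $\square$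

For $r=2$ and $n$ divisible by $3$, disjoint triangles have $\operatorname{def}=n/3=q$, so the general bound can be attained.

## Threading a path through the missed vertices

Suppose a maximum matching $M_0$ of $G_T$ misses one vertex $v$. A first attempt is to apply the Main Lemma to $V\setminus\{v\}$ and then insert $v$ into some edge $xy\in B$ of the resulting cycle. This needs $c(xv)$ and $c(vy)$ to be different and both outside $T$. The attempt stops here: the lemma gives no control over which edges of $B$ the cycle uses. But it gives complete control over $M$, since *every* edge of $M$ is used. So we first build a suitable path $W$ through the missed vertices, remove its interior, and represent it by a single artificial edge joining its ends, placed in the matching. The cycle must then use that edge, and we expand it back to $W$.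

**Proposition 3.** Let $d\ge2$, let $T$ be a set of $t\ge1$ colors, and let $u=\operatorname{def}(G_T)\le3$. Assume $(c-2t)d\ge1$ if $u=0$, and $(c-2t)d\ge u+3$ if $1\le u\le3$. Then there is a PC Hamiltonian cycle whose $T$-colored edges form a maximum matching of $G_T$.

*Proof.* In either case $(c-2t)d>0$, so $c\ge2t+1$. Hence $c-t\ge2$, and as $t\ge1$,
$$(c-t-1)d\ge(c-2t)d. \tag{4}$$

**Step 1: the case $u=0$, where no repair is needed.** Let $M$ be a perfect matching of $G_T$ and $B$ the graph of edges with color not in $T$. Then $\delta(B)=(c-t)d\ge(cd+1)/2=n/2$, since this inequality says $(c-2t)d\ge1$. The Main Lemma gives a Hamiltonian cycle alternating between $M$ (colors in $T$) and $B$ (colors not in $T$). It is PC, and its $T$-colored edges are exactly those of $M$.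

From now on $1\le u\le 3$. Let $M_0$ be a maximum matching of $G_T$ missing exactly $v_1,\dots,v_u$. Write $z'$ for the $M_0$-partner of $z$. By maximality $c(v_iv_j)\notin T$.

**Step 2: if $u=3$, arrange that $c(v_1v_2)\neq c(v_2v_3)$.** This lets the path pass through the three missed vertices. If for some maximum matching the triangle on the missed vertices is not monochromatic, then two of its edges have different colors, and we name their common vertex $v_2$. Suppose instead that for every maximum matching of $G_T$ this triangle is monochromatic. Let $j$ be the color of $v_1v_2v_3$. The vertex $v_1$ has $td$ neighbors $g$ in $G_T$, and each is covered by $M_0$, since $c(v_1v_2),c(v_1v_3)\notin T$. Replacing $gg'$ by $v_1g$ gives a maximum matching missing $g',v_2,v_3$. Its triangle is monochromatic, so $c(g'v_2)=c(v_2v_3)=j$. The vertices $g'$ are distinct and different from $v_1,v_2,v_3$. Together with $v_1$ and $v_3$ this gives at least $td+2>d$ edges of color $j$ at $v_2$, a contradiction.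

**Step 3: build the path.** We choose vertices $a,b$ covered by $M_0$, with $b\notin\{a,a'\}$, such that
$$W=a'\,a\,v_1\cdots v_u\,b\,b'$$
is a PC path in which only $a'a$ and $bb'$ have colors in $T$. Since $b\notin\{a,a'\}$, the four vertices $a,a',b,b'$ are distinct.

*If $u=1$:* fix two colors $j_1\ne j_2$ not in $T$ (possible as $c-t\ge2$). Take $a$ with $c(av_1)=j_1$. Then take $b\neq a'$ with $c(bv_1)=j_2$, possible because there are $d\ge2$ candidates. The colors force $b\ne a$. Both $a$ and $b$ are covered, as $v_1$ is the only missed vertex.

*If $u=2$ or $3$:* take $a\notin\{v_1,\dots,v_u\}$ with $c(av_1)\notin T\cup\{c(v_1v_2)\}$. There are $(c-t-1)d$ vertices satisfying the color condition, and by (4) this is at least $u+3\ge5$. The vertex $v_2$ is already excluded by its color, so at most one vertex has to be avoided (namely $v_3$ if $u=3$). Then take $b\notin\{v_1,\dots,v_u,a,a'\}$ with $c(bv_u)\notin T\cup\{c(v_{u-1}v_u)\}$. Again there are at least $5$ vertices satisfying the color condition, $v_{u-1}$ is excluded by its color, and at most three have to be avoided ($a$, $a'$, and $v_1$ if $u=3$).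

The path is PC at $a$ and $b$ because one edge there has its color in $T$ and the other does not; at $v_1$ and $v_u$ by the choice of $a$ and $b$; and, if $u=3$, at $v_2$ by Step 2.

**Step 4: apply the Main Lemma with an artificial edge.** Let $V_0=V\setminus\{a,v_1,\dots,v_u,b\}$. Then $|V_0|=n-u-2$ is even, since $u\equiv n\pmod2$, and it is at least $2$, since $a',b'\in V_0$. Let
$$M=(M_0\setminus\{aa',bb'\})\cup\{a'b'\},$$
a perfect matching on $V_0$. Let $B$ consist of all edges inside $V_0$ with color not in $T$, except $a'b'$. Then $B$ contains no edge of $M$.

Every vertex of $K_n$ has $(c-t)d$ edges with color not in $T$. A vertex of $V_0\setminus\{a',b'\}$ loses at most $u+2$ of them, to the removed vertices. The vertex $a'$ loses at most $u+1$ to removed vertices, as $c(a'a)\in T$, and at most one more, namely $a'b'$. The same holds for $b'$. So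
$$\delta(B)\ge(c-t)d-u-2\ge\frac{cd+1-u-2}{2}=\frac{|V_0|}{2},$$
where the second inequality, multiplied by $2$ and rearranged, is $(c-2t)d\ge u+3$. By the Main Lemma there is a Hamiltonian cycle on $V_0$ alternating between $M$ and $B$. It contains $a'b'$.

**Step 5: expand the artificial edge.** Replace $a'b'$ by $W$. The result is a Hamiltonian cycle of $K_n$. At each vertex of $V_0$, including $a'$ and $b'$, one cycle edge is in $M_0$ (color in $T$) and the other is in $B$ (color not in $T$). At the inner vertices of $W$ it is PC because $W$ is. Its $T$-colored edges are exactly $M_0$. $\square$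

## Choosing how many colors to merge

We prove Theorem 1. The case $d=1$ was done above, so let $d\ge2$. For a set $T$ of $t$ colors put $r=td$ and $q=\lfloor n/(r+1)\rfloor$, as in Lemma 2. In each case below we name $t$ (any $t$ colors may form $T$, except where stated), bound the deficiency by Lemma 2, and check the hypothesis of Proposition 3.

Suppose first that $n=cd+1$ is even. Then $c$ and $d$ are odd, $d\ge3$, and all deficiencies are even.

- *$c\equiv3\pmod4$.* Take $t=(c-1)/2$, which is odd, so $r$ is odd. Here $n=(2t+1)d+1<3(td+1)$, because the difference is $(t-1)d+2>0$. So $q\le2$, and Lemma 2 gives $\operatorname{def}\le1$, hence $\operatorname{def}=0$. And $(c-2t)d=d\ge1$.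
- *$c\equiv1\pmod4$, so $c\ge5$.* Take $t=(c-3)/2$, which is odd, so $r$ is odd. Here $n=(2t+3)d+1<5(td+1)$, because the difference is $3(t-1)d+4>0$. So $q\le4$, $\operatorname{def}\le3$, and $\operatorname{def}\in\{0,2\}$. And $(c-2t)d=3d\ge9\ge5$.

Now suppose that $n$ is odd. Then $cd$ is even and all deficiencies are odd.

- *$c\ge6$ even.* Take $t=(c-2)/2\ge2$. Here $n=(2t+2)d+1<3(td+1)$, because the difference is $(t-2)d+2>0$. So $q\le 2$ and $\operatorname{def}=1$. And $(c-2t)d=2d\ge4$.
- *$c=4$.* Take $t=1$. Here $n=4d+1<4(d+1)$, so $q\le 3$ and $\operatorname{def}\in\{1,3\}$, and $(c-2t)d=2d$. If $\operatorname{def}=1$, then $2d\ge4$ suffices. If $\operatorname{def}=3$ and $d\ge3$, then $2d\ge6$ suffices. If $d=2$, choose a color of deficiency $1$ when there is one. The case where every color has deficiency $3$ is Case A below.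
- *$c$ odd, $d\ge4$ even.* Take $t=(c-1)/2$. Again $n=(2t+1)d+1<3(td+1)$, so $q\le2$ and $\operatorname{def}=1$. And $(c-2t)d=d\ge4$.
- *$c\ge5$ odd, $d=2$.* Take $t=(c-3)/2\ge1$. Here $n=4t+7<4(2t+1)$, since $4t>3$. So $q\le 3$ and $\operatorname{def}\in\{1,3\}$. And $(c-2t)d=6$ suffices in both cases.
- *$c=3$, $d=2$.* This is Case B below.

In every case $1\le t\le(c-1)/2$ and the number of missed vertices is at most $3$, so Proposition 3 gives Theorem 1 except in the two cases left over. In these the inequality of Proposition 3 fails, and we argue by hand with $T=\{1\}$.

## Nine vertices, all color classes three triangles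

**Case A: $c=4$, $d=2$, $n=9$, every color class has deficiency $3$.** This occurs: take the vertices $\mathbb Z_3^2$ and color an edge by the direction of the line through its ends. Each of the four directions gives three disjoint triangles.

**Step 1: structure.** A color class is $2$-regular, a disjoint union of cycles, and its deficiency is the number of odd cycles. Three odd cycles use at least $9$ vertices, so each class consists of three disjoint triangles. Let $K_1,K_2,K_3$ be the triangles of color $1$. A triangle of color $j\ne1$ has at most one vertex in each $K_i$, hence exactly one in each. So a vertex $v\in K_i$ has, for each $i'\ne i$ and each $j\in\{2,3,4\}$, exactly one edge of color $j$ to $K_{i'}$. That is, the three edges from $v$ to $K_{i'}$ have distinct colors, all different from $1$.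

**Step 2: the cycle.** Take $v_2\in K_2$. By Step 1 we can choose $v_1\in K_1$ and $v_3\in K_3$ with $c(v_1v_2)\ne c(v_2v_3)$. Write $K_2\setminus\{v_2\}=\{a,a'\}$ and $K_3\setminus\{v_3\}=\{p,p'\}$. Write $K_1\setminus\{v_1\}=\{b,b'\}$ with $c(v_3b)\ne c(v_3v_2)$; this is possible since the edges from $v_3$ to the two vertices of $K_1\setminus\{v_1\}$ have different colors. Also $c(v_1a)\ne c(v_1v_2)$, as $a$ and $v_2$ both lie in $K_2$. Consider
$$a'\;a\;v_1\;v_2\;v_3\;b\;b'\;p\;p'\;a' .$$
It visits all nine vertices. The edges $a'a$, $bb'$, $pp'$ have color $1$, and all other edges join different $K_i$'s and so are not of color $1$. At $a',a,b,b',p,p'$ exactly one of the two edges has color $1$. At $v_1,v_2,v_3$ the two edges differ in color by the choices made. So the cycle is PC. Its three edges of color $1$ form a maximum matching of that class, which misses $3$ vertices.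

## Seven vertices and three colors

**Case B: $c=3$, $d=2$, $n=7$.** A $2$-regular graph on $7$ vertices is $C_7$ or $C_3\cup C_4$.

**(i) Some class is a $7$-cycle.** Call it color $1$, with vertices $\mathbb Z_7$ and edges $\{i,i+1\}$. Among the edges from $0$ to $2,3,4,5$, two have color $2$ and two have color $3$. So $c(02)$ differs from two of $c(03),c(04),c(05)$, and at least one of the following applies.

- If $c(02)\ne c(03)$: $1\,2\,0\,3\,4\,6\,5\,1$.
- If $c(02)\ne c(04)$: $1\,2\,0\,4\,3\,6\,5\,1$.
- If $c(02)\ne c(05)$: $1\,2\,0\,5\,6\,4\,3\,1$.

In each, the edges $12$, $34$ and $56$ are used and have color $1$. The other four edges join vertices at cyclic distance $2$ or $3$, so they are not of color $1$: they are $20,03,46,51$ in the first cycle, $20,04,36,51$ in the second, and $20,05,64,31$ in the third. Every vertex other than $0$ is on exactly one of $12,34,56$, so the only two adjacent edges not of color $1$ are those at $0$, and they differ. The cycle is PC.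

**(ii) All classes are $C_3\cup C_4$.** Let color $1$ consist of the triangle $xyz$ and the $4$-cycle $pqrs$. We determine the coloring. Each of $x,y,z$ sends two edges of color $2$ and two of color $3$ to $\{p,q,r,s\}$. Color $2$ has $7$ edges, and $6$ of them run between $\{x,y,z\}$ and $\{p,q,r,s\}$. The seventh must be a diagonal of $pqrs$, since all other edges inside the two sets have color $1$. So exactly one diagonal has color $2$, and the other has color $3$. Renaming, let $pr$ have color $2$ and $qs$ color $3$.

The color-$2$ edges other than $pr$ form a bipartite graph, so the color-$2$ triangle uses $pr$. Its third vertex is not $q$ or $s$, as $pq$ and $ps$ have color $1$; let it be $x$. Then the color-$2$ $4$-cycle is on $y,z,q,s$. It avoids $yz$ (color $1$) and $qs$ (color $3$), so it is $yqzs$. All remaining edges have color $3$: $xq,xs,qs,yp,yr,zp,zr$. These form the triangle $xqs$ and the $4$-cycle $ypzr$, so this coloring is consistent and does occur. The cycle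
$$x\,p\,q\,y\,z\,r\,s\,x$$
has colors $2,1,2,1,3,1,3$, and the last color differs from the first, so it is PC.

In both (i) and (ii) the color-$1$ edges of the cycle form a matching of size $3$ on $7$ vertices, which is maximum and misses one vertex. This completes the proof of Theorem 1, and Conjecture 2.4 is true. $\blacksquare$

## Regularity on one side of a bipartition of the colors

The construction used the coloring only through $G_T$, the degrees outside $T$, and the colors near the missed vertices. This gives statements for colorings that are not regular.

**Theorem 4.** Let $K_n$ be edge-colored arbitrarily, and let $T$ be a set of colors.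

1. ($n$ even) If $G_T$ has a perfect matching and every vertex is incident with at least $n/2$ edges of color not in $T$, then there is a PC Hamiltonian cycle alternating between colors in $T$ and colors not in $T$. It may be chosen to contain any prescribed perfect matching of $G_T$.
2. ($n$ odd) If $G_T$ has a matching $M_0$ missing exactly one vertex $v$, every vertex is incident with at least $(n+3)/2$ edges of color not in $T$, and these edges at $v$ are not all of one color, then there is a PC Hamiltonian cycle whose $T$-colored edges are exactly $M_0$.

*Proof of part 1.* Apply the Main Lemma with $M$ the given matching and $B$ the graph of edges with color not in $T$.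

*Proof of part 2.* Let $D=(n+3)/2$. A vertex has only $n-1$ edges, so $D\le n-1$, which gives $n\ge5$ and $D\ge4$. Write $z'$ for the $M_0$-partner of $z$, and call $w$ a *good* neighbor of $v$ if $c(vw)\notin T$.

**Step 1: there are good $a,b$ with $c(va)\neq c(vb)$ and $b\ne a'$.** Suppose not. Take a good $a$. Good neighbors with color other than $c(va)$ exist, by hypothesis, and must all equal $a'$. So $a'$ is good, and $c(va')\ne c(va)$. Applying the same to $a'$, the good neighbors with color other than $c(va')$ must all equal $a$. Every color differs from $c(va)$ or from $c(va')$, so every good neighbor is $a$ or $a'$. Then $v$ has only two good neighbors, contradicting $D\ge4$.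

**Step 2: insert the path.** Now $W=a'\,a\,v\,b\,b'$ is a PC path in which only $a'a$ and $bb'$ have colors in $T$. Put $V_0=V\setminus\{a,v,b\}$, let $M=(M_0\setminus\{aa',bb'\})\cup\{a'b'\}$, and let $B$ be the set of edges of color not in $T$ inside $V_0$, without $a'b'$. A vertex of $V_0$ other than $a',b'$ loses at most $3$ edges of color not in $T$, to $a,v,b$. The vertex $a'$ loses at most $2$ to removed vertices, since $c(a'a)\in T$, and possibly $a'b'$; likewise $b'$. So
$$\delta(B)\ge D-3=\frac{n-3}{2}=\frac{|V_0|}{2}.$$
The Main Lemma gives a Hamiltonian cycle on $V_0$ alternating between $M$ and $B$, and replacing $a'b'$ by $W$ gives the required cycle. It is PC at each vertex of $V_0$, where exactly one edge is in $M_0$ and the other has color outside $T$, and at $a,v,b$ because $W$ is PC. Its $T$-colored edges are exactly $M_0$. $\square$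

**Corollary 5.** Let $K_n$ be edge-colored so that color class $1$ is $d$-regular, $d\ge(n-1)/3$, the other colors being arbitrary.

- If $n$ is even, $d$ is odd and $d\le n/2-1$, there is a PC Hamiltonian cycle in which every second edge has color $1$.
- If $n$ is odd, $d\le(n-5)/2$ and every vertex is incident with at least two colors other than $1$, there is a PC Hamiltonian cycle with exactly $(n-1)/2$ edges of color $1$.

*Proof.* We have $n\le3d+1<3(d+1)$, so $q\le2$ in Lemma 2 with $r=d$. (Here $d\ge1$: in the first part $d$ is odd, and in the second $n\ge5$.) In the first part $d$ is odd, so $\operatorname{def}\le1$, and $n$ is even, so $\operatorname{def}=0$. In the second part $\operatorname{def}\le2$ and $n$ is odd, so $\operatorname{def}=1$. Apply Theorem 4 with $T=\{1\}$. The degree conditions are $n-1-d\ge n/2$, which is $d\le n/2-1$, and $n-1-d\ge(n+3)/2$, which is $d\le(n-5)/2$. In the second part, the two colors other than $1$ at the missed vertex supply the last hypothesis. $\square$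

## Sharpness of the bounds

The condition $c\ge3$ in Theorem 1 cannot be relaxed. No complete regular graph with $c=2$ has a PC Hamiltonian cycle, because its order $2d+1$ is odd.

The bounds $\delta(B)\ge m$ in the Main Lemma and $n/2$ in Theorem 4, part 1, are best possible whenever $m=n/2\ge3$ is odd. Split $V$ into two $m$-sets, color all edges between them $1$ and all edges inside them $2$, and let $T=\{1\}$. Each vertex has $m-1=n/2-1$ edges of color $2$, and $G_T=K_{m,m}$ has perfect matchings. A PC Hamiltonian cycle would alternate between the two colors, so it would have exactly $m$ edges of color $1$. It would then cross the cut an odd number of times, which is impossible. For the Main Lemma, take $M$ a perfect matching across the cut and $B=2K_m$, two disjoint complete graphs on the two sides. Then $\delta(B)=m-1$, and a Hamiltonian alternating cycle would cross the cut exactly in the $m$ edges of $M$, again an odd number. For $m=3$ this is the example of two triangles joined by a matching from the first section.
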